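\title{A uniform Totik--Widom bound for Chebyshev polynomials of plane continua}

\begin{abstract}
Let $T_n$ be the $n$-th Chebyshev polynomial of a compact set $E\subset\mathbb C$. We prove that $\|T_n\|_E\le M\operatorname{cap}(E)^n$ for all $n\ge1$ and every continuum $E$ with more than one point, where $M$ is an absolute constant. In particular the ratios $\|T_n\|_E/\operatorname{cap}(E)^n$ are bounded for every Jordan arc and every closed Jordan domain, however rough, which disproves the conjecture that they are unbounded for some rough arc or region. With a constant depending on $E$, the bound holds for every infinite compact set with finitely many components. The proof passes to the dual extremal problem, approximates the Cauchy kernel by well localized polynomials, and removes a logarithmic loss by a weighted Jensen inequality whose weight is built from the kernel itself.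
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $E\subset\mathbb C$ be an infinite compact set and let $\|\cdot\|_E$ be the supremum norm on $E$. The $n$-th \emph{Chebyshev polynomial} $T_n=T_n^E$ is the unique monic polynomial of degree $n$ that minimizes $\|\cdot\|_E$ among all monic polynomials of degree $n$. The exponential rate of its norm is given by the \emph{logarithmic capacity}
\[
\operatorname{cap}(E)=\exp\Big(\sup_\mu\iint\log|z-y|\,d\mu(z)\,d\mu(y)\Big),
\]
where $\mu$ runs over the Borel probability measures on $E$. By the Faber--Fekete--Szeg\H{o} theorem,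
\begin{equation}\label{eq:FFS}
\|T_n\|_E\ge\operatorname{cap}(E)^n\quad(n\ge1),\qquad \lim_{n\to\infty}\|T_n\|_E^{1/n}=\operatorname{cap}(E).
\end{equation}
When $\operatorname{cap}(E)>0$ we put
\[
W_n(E)=\frac{\|T_n\|_E}{\operatorname{cap}(E)^n}.
\]
These numbers do not change under the maps $z\mapsto az+b$, so they depend only on the shape of $E$, and \eqref{eq:FFS} says that $1\le W_n(E)\le e^{o(n)}$. For the closed unit disc $T_n=z^n$ and $W_n=1$. For $[-2,2]$, which has capacity $1$, the alternation argument gives $T_n(w+w^{-1})=w^n+w^{-n}$ and $W_n=2$.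

The set $E$ satisfies the \emph{Totik--Widom bound} if $\sup_nW_n(E)<\infty$. This is known (Widom 1969, Andrievskii 2017) when $E$ is a finite disjoint union of quasiconformal arcs and regions bounded by quasiconformal curves, that is, by images of a circle under quasiconformal homeomorphisms of the plane; the Koch snowflake is such a curve. Since \eqref{eq:FFS} leaves subexponential room, one may expect that the geometric hypothesis is needed and that cusps or narrow inlets on many scales force $W_n$ to grow. The method of this paper seems at first to support that guess, since in its direct form it gives only $W_n\le C\log(n+1)$ for a general continuum (Section~\ref{sec:weight}). It is conjectured in \cite{slides} that the ratios $W_n(E)$ are unbounded for some rough arc or region. The question is thus: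

\medskip
\noindent\emph{Is there a Jordan arc, or the closure of a Jordan domain, $E\subset\mathbb C$ with $\sup_{n\ge1}W_n(E)=\infty$?}
\medskip

The answer is no, in a uniform sense. A \emph{continuum} is a compact connected set.

\begin{theorem}\label{thm:A}
There is an absolute constant $M$ such that for every continuum $E\subset\mathbb C$ with more than one point,
\[
\|T_n\|_E\le M\operatorname{cap}(E)^n\qquad\text{for all }n\ge1 .
\]
\end{theorem}

Jordan arcs and closures of Jordan domains are continua with more than one point, so the conjecture is false.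

\begin{corollary}\label{cor:main}
There is no Jordan arc and no closure of a Jordan domain $E$ with $\sup_n\|T_n\|_E/\operatorname{cap}(E)^n=\infty$.
\end{corollary}

The method extends to disconnected sets.

\begin{theorem}\label{thm:B}
If $E\subset\mathbb C$ is an infinite compact set with finitely many components, then $\sup_n\|T_n\|_E/\operatorname{cap}(E)^n<\infty$.
\end{theorem}

Here the supremum cannot be bounded independently of $E$. For $E=[0,\epsilon]\cup[1-\epsilon,1]$ we have $\|T_1\|_E\ge\frac12$, while \eqref{eq:FFS} and the test polynomial $z(z-1)$ give $\operatorname{cap}(E)^2\le\epsilon$; so $W_1(E)\ge\frac12\epsilon^{-1/2}$.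

We shall use capacity through the Green function. Let $\operatorname{cap}(E)>0$ and let $\Omega$ be the component of $\widehat{\mathbb C}\setminus E$ that contains $\infty$. The Green function $g_E$ is positive and harmonic on $\Omega\setminus\{\infty\}$, the difference $g_E(z)-\log|z|$ is harmonic at $\infty$, and
\begin{equation}\label{eq:green}
g_E(z)=\log|z|-\log\operatorname{cap}(E)+o(1)\qquad(z\to\infty).
\end{equation}
The set $E$ is \emph{regular} if $g_E(z)\to0$ at every point of $\partial\Omega$, and a function with all these properties is the Green function. Green functions increase with the domain $\Omega$. Capacity increases with the set $E$, depends only on $\Omega$, and is unchanged when finitely many points are added to $E$.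

\begin{remark}[The best $M$ is at least $4$]\label{rem:four}
Let $E_m=\{z:z^m\in[0,4]\}$, a star of $m$ segments of length $4^{1/m}$. The segment $[0,4]$ has capacity $1$, so $g_{E_m}(z)=\frac1m g_{[0,4]}(z^m)=\log|z|+o(1)$ and $\operatorname{cap}(E_m)=1$. Let $n<m$ and $\omega=e^{2\pi i/m}$. The monic polynomial $\omega^{-n}T_n(\omega z)$ has the same norm as $T_n$, so it equals $T_n$ by uniqueness. The coefficient of $z^j$ is multiplied by $\omega^{j-n}\ne1$ for $0\le j<n$, hence $T_n=z^n$ and $W_n(E_m)=4^{n/m}$. Taking $n=m-1\to\infty$ gives $M\ge4$. The set bounded by the level curve $g_{E_m}=\epsilon$ is a closed Jordan domain containing $E_m$, with Green function $g_{E_m}-\epsilon$ and hence capacity $e^\epsilon$, so its $n$-th ratio is at least $4^{n/m}e^{-n\epsilon}$. Letting $\epsilon\to0$ shows that $4$ is also a lower bound for the constant within the class of closed Jordan domains.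
\end{remark}

Section~\ref{sec:dual} sets up the dual problem and runs the argument by hand for the disc. Sections~\ref{sec:geometry}--\ref{sec:weight} prove Theorem~\ref{thm:A}, and Section~\ref{sec:several} proves Theorem~\ref{thm:B}. Throughout, $\mathcal P_N$ is the space of polynomials of degree at most $N$, $B(z,r)$ is an open disc, $d\sigma=d\theta/2\pi$ is normalized measure on a period, and $C,c$ are positive constants that may change from line to line. They are absolute in Sections~\ref{sec:dual}--\ref{sec:weight}. \emph{Jensen's inequality} means $\int\log h\,d\lambda\le\log\int h\,d\lambda$ for $h\ge0$ and a probability measure $\lambda$.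

\section{The dual problem and the case of the disc}\label{sec:dual}

An upper bound for $\|T_n\|_E$ asks for a good monic polynomial on a set about which we know almost nothing. Duality replaces the construction by an estimate for the Cauchy transform of a measure, at points away from $E$.

\begin{lemma}\label{lem:dual}
Let $E$ be an infinite compact set and $n\ge1$. There is a complex Borel measure $\nu$ on $E$ such that $\tau=|\nu|$ is a probability measure and the function $f(z)=\int\frac{d\nu(t)}{z-t}$, holomorphic off $E$, satisfies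
\begin{align}
f(z)&=\|T_n\|_E\,z^{-n-1}+O(z^{-n-2})\qquad(z\to\infty),\label{eq:decay}\\
|f(a)|&\le\int\Big|\frac1{a-t}-k(t)\Big|\,d\tau(t)\qquad(a\notin E,\ k\in\mathcal P_{n-1}).\label{eq:free}
\end{align}
\end{lemma}

\begin{proof}
For $P\in\mathcal P_n$ with coefficient $\alpha$ of $z^n$ put $\Phi(P)=\alpha\|T_n\|_E$. This is well defined on $\mathcal P_n$ as a subspace of the continuous functions on $E$, because $E$ is infinite. Extremality gives $|\Phi(P)|\le\|P\|_E$, with equality for $P=T_n$. By the Hahn--Banach and Riesz theorems $\Phi$ is given by a measure $\nu$ of total variation $1$. Thus $\int t^jd\nu=0$ for $j<n$ and $\int t^nd\nu=\|T_n\|_E$. The expansion $f(z)=\sum_jz^{-j-1}\int t^jd\nu$ gives \eqref{eq:decay}, and $\int k\,d\nu=0$ gives \eqref{eq:free}.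
\end{proof}

In \eqref{eq:free} the polynomial $k$ may depend on the point $a$, and this freedom is the gain from duality.

From now until the end of Section~\ref{sec:weight}, $E$ is a continuum with more than one point. Let $\widehat E$ be its polynomial hull, the union of $E$ with the bounded components $V$ of $\mathbb C\setminus E$. Each $\overline V$ is connected and meets $E$, so $\widehat E$ is a continuum. By the maximum principle $\|P\|_{\widehat E}=\|P\|_E$ for polynomials, and the capacity is unchanged. We may therefore assume that $\Omega=\widehat{\mathbb C}\setminus E$ is connected. Since $E$ is connected, $\Omega$ is simply connected, and since $E$ has more than one point there is a conformal map $\psi$ of $\{1<|w|\le\infty\}$ onto $\Omega$ with $\psi(\infty)=\infty$ and positive leading coefficient. As $|w|\to1$, every limit point of $\psi(w)$ lies in $\partial\Omega\subset E$. The Green function is $g_E=\log|\psi^{-1}|$, so \eqref{eq:green} gives $\psi(w)=\operatorname{cap}(E)\,w+O(1)$ at $\infty$. For $P\in\mathcal P_N$ the maximum principle applied to $w^{-N}P(\psi(w))$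 gives the Bernstein--Walsh inequality
\begin{equation}\label{eq:BWineq}
|P(\psi(w))|\le\|P\|_E\,|w|^N\qquad(|w|>1);
\end{equation}
for $P=T_n$ and $w\to\infty$ this is the lower bound $W_n(E)\ge1$.

Fix $n\ge1$ and put
\[
\rho=1+\frac1n,\qquad \zeta(\theta)=\psi(\rho e^{i\theta}),\qquad d(\theta)=\operatorname{dist}(\zeta(\theta),E)>0 .
\]
The points $\zeta(\theta)$ trace the level curve $\Gamma=\{g_E=\log\rho\}$. With $f$ as in Lemma~\ref{lem:dual}, the function
\[
G(w)=w^{n+1}\psi'(w)f(\psi(w))
\]
is holomorphic in $1<|w|\le\infty$, and \eqref{eq:decay} gives $G(\infty)=\operatorname{cap}(E)\cdot\|T_n\|_E\operatorname{cap}(E)^{-n-1}=W_n(E)$. Since $\log|G|$ is subharmonic, the mean value inequality at $\infty$ (substitute $1/w$ for $w$) yields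
\begin{equation}\label{eq:basic}
\log W_n(E)\le\int\log|G(\rho e^{i\theta})|\,d\sigma(\theta).
\end{equation}
The radius is chosen so that the factor $w^{n+1}$ is harmless: $\rho^{n+1}\le4$. The factor $\psi'$ is included because $f(\zeta(\theta))$ has natural size $1/d(\theta)$, which depends on the local geometry of $E$, and $|\psi'|\le4nd(\theta)$ on the circle will cancel it.

\begin{example}[The disc]\label{ex:disc}
Let $E$ be the closed unit disc, so that $\psi(w)=w$, $\zeta=\zeta(\theta)=\rho e^{i\theta}$ and $d=1/n$. If $Q\in\mathcal P_n$ and $Q(\zeta)=1$, then $k(t)=(1-Q(t))/(\zeta-t)$ lies in $\mathcal P_{n-1}$ and $\frac1{\zeta-t}-k(t)=\frac{Q(t)}{\zeta-t}$. So we want $Q$ small on $E$ away from $\zeta$.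

The choice $Q=(t/\zeta)^n$ corresponds to truncating the geometric series, and \eqref{eq:free} gives $|G(\zeta)|\le\rho\int|t|^n|\zeta-t|^{-1}d\tau(t)$. The measure $d\nu=e^{-in\varphi}d\sigma(\varphi)$ on the unit circle is admissible in Lemma~\ref{lem:dual}, and for it $\tau$ is uniform. Since $|\rho-e^{i\varphi}|\le\frac1n+|\varphi|$, the bound is then at least $\frac1\pi\log(1+\pi n)$ for every $\theta$. This kernel loses a logarithm, because its error decays only like $|\zeta-t|^{-1}$.

Now average the powers:
\[
Q(t)=\frac1{n+1}\sum_{j=0}^n\Big(\frac t\zeta\Big)^j=\frac{1-(t/\zeta)^{n+1}}{(n+1)(1-t/\zeta)},\qquad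
\Big|\frac{Q(t)}{\zeta-t}\Big|\le\frac{2\rho}{(n+1)|\zeta-t|^2}=\frac2{n|\zeta-t|^2}.
\]
Parseval's identity for $\frac1{\zeta-t}=\sum_jt^j\zeta^{-j-1}$ gives $\int|\rho e^{i\theta}-t|^{-2}d\sigma(\theta)=(\rho^2-|t|^2)^{-1}\le n/2$. By \eqref{eq:basic}, Jensen's inequality and Fubini's theorem,
\[
W_n\le\int|G(\rho e^{i\theta})|\,d\sigma\le\rho^{n+1}\,\frac2n\int\!\!\int\frac{d\sigma(\theta)}{|\rho e^{i\theta}-t|^2}\,d\tau(t)\le4 .
\]
The true value is $1$, but the argument has used only a localized kernel and a bound on its integral in $\theta$ that is uniform in $t\in E$.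
\end{example}

For a general continuum we need control of the curve $\Gamma$ (Section~\ref{sec:geometry}), a localized kernel (Section~\ref{sec:kernel}), and a substitute for the uniform integral bound, where the real difficulty lies (Section~\ref{sec:weight}).

\section{Distortion along the level curve}\label{sec:geometry}

We use two classical facts. \emph{Koebe's $\frac14$-theorem}: if $h$ is holomorphic and injective on $B(w,r)$, then $h(B(w,r))\supset B(h(w),\frac14r|h'(w)|)$. \emph{Schwarz--Pick}: if $h$ maps $B(z,r)$ holomorphically into the unit disc, then $r|h'(z)|\le1-|h(z)|^2$. The next lemma says that $d(\theta)$ is the image of the length $1/n$, and that moving the parameter by $s$ changes all distances to $E$ by at most a fixed power of $1+n|s|$. Put $C_1=2e^{24}$.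

\begin{lemma}\label{lem:dist}
Let $t\in E$ and $1<|w|<\infty$.
\begin{itemize}
\item[(a)] $|\psi'(w)|(|w|-1)\le4|\psi(w)-t|$. In particular $|\psi'(\rho e^{i\theta})|\le4n\,d(\theta)$.
\item[(b)] $|\psi'(w)|(|w|^2-1)\ge\operatorname{dist}(\psi(w),E)$.
\item[(c)] For $|s|\le\pi$,
\[
\frac{e^{-24}}{(1+n|s|)^8}\le\frac{|\zeta(\theta+s)-t|}{|\zeta(\theta)-t|}\le e^{24}(1+n|s|)^8,\qquad|\zeta(\theta+s)-\zeta(\theta)|\le C_1(1+n|s|)^8d(\theta).
\]
\item[(d)] For $1+\frac1n\le x\le1+\frac2n$, $\ |\psi(xe^{i\theta})-\zeta(\theta)|\le17d(\theta)$ and $|\psi'(xe^{i\theta})|\ge n\,d(\theta)/128$.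
\end{itemize}
\end{lemma}

\begin{proof}
(a) The image of $B(w,|w|-1)$ lies in $\Omega$, so it misses $t$, and by Koebe's theorem it contains the disc of radius $\frac14|\psi'(w)|(|w|-1)$ about $\psi(w)$. For the second claim take $t$ nearest to $\zeta(\theta)$.

(b) Let $r=\operatorname{dist}(\psi(w),E)$ and apply Schwarz--Pick to $h=1/\psi^{-1}$ on $B(\psi(w),r)$. At the center $|h|=|w|^{-1}$ and $|h'|=|\psi'(w)|^{-1}|w|^{-2}$, so $r\le|\psi'(w)||w|^2(1-|w|^{-2})$.

(c) The function $F=\psi-t$ has no zeros, and (a) says $|F'/F|\le4/(|w|-1)$. Hence along any path $\log|F|$ changes by at most $\int4|dw|/(|w|-1)$. To keep this small, move away from the unit circle: go radially from $\rho e^{i\theta}$ to radius $\rho+|s|$, along the arc of that radius through the angle $s$, and radially back. Each radial part contributes $4\log\frac{1/n+|s|}{1/n}=4\log(1+n|s|)$. The arc contributes $4(\rho+|s|)|s|/(\frac1n+|s|)\le4(2+\pi)<24$. This is the first claim. With $t$ nearest to $\zeta(\theta)$, it gives $|\zeta(\theta+s)-\zeta(\theta)|\le(e^{24}(1+n|s|)^8+1)\,d(\theta)$.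

(d) Radial integration from $\rho$ to $x$ contributes at most $4\log2$, so $|\psi(xe^{i\theta})-t|/|\zeta(\theta)-t|\in[\frac1{16},16]$ for all $t\in E$. With $t$ nearest to $\zeta(\theta)$ we get $|\psi(xe^{i\theta})-\zeta(\theta)|\le16d(\theta)+d(\theta)$. Also $\operatorname{dist}(\psi(xe^{i\theta}),E)\ge d(\theta)/16$ and $x^2-1=(x-1)(x+1)\le\frac2n\cdot4$, so (b) gives the lower bound for $|\psi'|$.
\end{proof}

By (d), a set of parameters of measure about $1/n$ on which $d\ge s$ carries a region of area at least $cs^2$, and these regions do not overlap because $\psi$ is injective. A disc of radius $r$ has room for only $C(r/s)^2$ of them.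

\begin{lemma}[Packing]\label{lem:pack}
For $z\in\mathbb C$ and $r,s>0$,
\[
\sigma\{\theta:\ |\zeta(\theta)-z|+d(\theta)\le r,\ d(\theta)\ge s\}\le\frac{Cr^2}{ns^2}.
\]
\end{lemma}

\begin{proof}
Let $\Theta$ be this set and $S=\{xe^{i\theta}:\theta\in\Theta,\ 1+\frac1n\le x\le1+\frac2n\}$. By Lemma~\ref{lem:dist}(d), $|\psi(xe^{i\theta})-z|\le|\zeta(\theta)-z|+17d(\theta)\le17r$ on $S$. Since $\psi$ is injective,
\[
\pi(17r)^2\ge\operatorname{area}\psi(S)=\iint_S|\psi'|^2x\,dx\,d\theta\ge2\pi\sigma(\Theta)\cdot\frac1n\Big(\frac{ns}{128}\Big)^2.\qedhere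
\]
\end{proof}

\section{Localized polynomial kernels}\label{sec:kernel}

The source of polynomials is the following observation: the Laurent coefficients of $w\mapsto(\psi(w)-t)^{-l}$ are polynomials in $t$, so averaging $(\zeta(\theta+s)-t)^{-l}$ in $s$ against a trigonometric polynomial $J$ of degree $N$ produces a polynomial in $t$ of degree less than $N$. If $J$ is concentrated on $|s|\lesssim1/n$, the average for $l=1$ is close to $1/(\zeta(\theta)-t)$, but only to first order: the error $\frac1{\zeta-t}\cdot\frac{y-\zeta}{y-t}$, with $y=\zeta(\theta+s)$, has size $d/|\zeta-t|^2$. This sufficed for the disc. Section~\ref{sec:weight} needs faster decay, which we obtain by using the powers $l\le5$ to raise the small factor to the fifth power. The parameter $\epsilon$ below equals $1$ in the proof of Theorem~\ref{thm:A}; small values are needed for Theorem~\ref{thm:B}.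

\begin{lemma}\label{lem:kernel}
Let $0<\epsilon\le1$. For each $\theta$ there is a polynomial $k_\theta$, either $0$ or of degree at most $\epsilon n-1$, such that
\[
\Big|\frac1{\zeta(\theta)-t}-k_\theta(t)\Big|\le C_\epsilon\,\frac{d(\theta)^5}{|\zeta(\theta)-t|^6}\qquad(t\in E),
\]
where $C_\epsilon$ depends only on $\epsilon$.
\end{lemma}

\begin{proof}
\emph{The averaging kernel.} Let $r=41$, $N=\lfloor\epsilon n/r\rfloor+1$ and
\[
J(s)=\gamma\Big(\frac{\sin(Ns/2)}{\sin(s/2)}\Big)^{2r},\qquad\int J\,d\sigma=1 .
\]
The square of the quotient equals $|\sum_{j=0}^{N-1}e^{ijs}|^2$, so $J$ is a nonnegative trigonometric polynomial of degree $m=r(N-1)\le\epsilon n$. For $|s|\le\pi$ the quotient is at most $N$ in modulus by this formula, and at most $\pi/|s|$ since $|\sin(s/2)|\ge|s|/\pi$. For $|s|\le1/N$ it is at least $\frac2\pi\cdot\frac{N|s|}2\big/\frac{|s|}2=2N/\pi$. Hence $\gamma^{-1}\ge\frac1{\pi N}(2N/\pi)^{2r}$, and $J(s)\le CN\min(1,\frac\pi{N|s|})^{2r}\le CN(1+N|s|)^{-2r}$. Since $\epsilon n/41<N\le2n$,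
\begin{equation}\label{eq:J}
J(s)\le C_\epsilon\,n(1+n|s|)^{-82}\qquad(|s|\le\pi).
\end{equation}

\emph{The fifth order identity.} Write $\zeta=\zeta(\theta)$ and $y_s=\zeta(\theta+s)$. Expanding $\big(\frac{y-\zeta}{y-t}\big)^5=\big(1-\frac{\zeta-t}{y-t}\big)^5$ by the binomial formula and dividing by $\zeta-t$ gives
\begin{equation}\label{eq:fifth}
\frac1{\zeta-t}-H_y(t)=\frac1{\zeta-t}\Big(\frac{y-\zeta}{y-t}\Big)^5,\qquad H_y(t)=\sum_{l=1}^5(-1)^{l-1}\binom5l\frac{(\zeta-t)^{l-1}}{(y-t)^l}.
\end{equation}
For $t\in E$ define $k_\theta(t)=\int J(s)H_{y_s}(t)\,d\sigma(s)$.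

\emph{The degree.} For $t\in E$ the function $(\psi(w)-t)^{-l}$ is holomorphic in $1<|w|\le\infty$ and vanishes to order $l$ at $\infty$, so it equals $\sum_{k\ge l}c_{k,l}(t)w^{-k}$, uniformly on $|w|=\rho$. On a large circle, $(\psi-t)^{-l}=\sum_{j\ge0}\binom{l-1+j}{j}t^j\psi^{-l-j}$ uniformly. The function $\psi^{-l-j}$ vanishes to order $l+j$ at $\infty$, so only the terms with $l+j\le k$ contribute to the coefficient of $w^{-k}$. Thus $c_{k,l}$ is a polynomial of degree at most $k-l$. Put $w=\rho e^{i(\theta+s)}$ and integrate termwise against $J$. Since $\int J(s)e^{-iks}d\sigma=0$ for $k>m$, the average $\int J(s)(y_s-t)^{-l}d\sigma$ is a linear combination of the $c_{k,l}(t)$ with $l\le k\le m$; it has degree at most $m-l$ and vanishes if $m<l$. After multiplication by $(\zeta-t)^{l-1}$ the degree is at most $m-1$. So $k_\theta$ is $0$ or a polynomial of degree at most $\epsilon n-1$.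

\emph{The error.} The two parts of Lemma~\ref{lem:dist}(c) give $\frac{|y_s-\zeta|}{|y_s-t|}\le C(1+n|s|)^{16}\frac{d(\theta)}{|\zeta-t|}$. Averaging \eqref{eq:fifth} against $J$ and using \eqref{eq:J}, we bound the error by
\[
\frac{C\,d(\theta)^5}{|\zeta-t|^6}\int_{-\pi}^\pi J(s)(1+n|s|)^{80}ds\le\frac{C_\epsilon\,d(\theta)^5}{|\zeta-t|^6}\int_{-\infty}^\infty\frac{n\,ds}{(1+n|s|)^2}=\frac{2C_\epsilon\,d(\theta)^5}{|\zeta-t|^6}.\qedhere
\]
\end{proof}

\section{The weight and the proof of Theorem \ref{thm:A}}\label{sec:weight}

For $z\in\mathbb C$ define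
\[
K(z,\theta)=\Big(\frac{d(\theta)}{|z-\zeta(\theta)|+d(\theta)}\Big)^6\in(0,1],\qquad x(\theta)=\int K(t,\theta)\,d\tau(t).
\]
Thus $K(z,\theta)$ is of order $1$ when $z$ lies within a multiple of $d(\theta)$ of $\zeta(\theta)$ and decays rapidly beyond. Apply \eqref{eq:free} with the polynomial $k_\theta\in\mathcal P_{n-1}$ of Lemma~\ref{lem:kernel} for $\epsilon=1$. Using $\rho^{n+1}\le4$, Lemma~\ref{lem:dist}(a), and $|\zeta(\theta)-t|+d(\theta)\le2|\zeta(\theta)-t|$ for $t\in E$, we get
\[
|G(\rho e^{i\theta})|\le4\cdot4n\,d(\theta)\cdot C\int\frac{d(\theta)^5}{|\zeta(\theta)-t|^6}\,d\tau(t)\le C\,n\,x(\theta).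
\]
With \eqref{eq:basic},
\begin{equation}\label{eq:reduced}
\log W_n(E)\le C+\int\log(nx)\,d\sigma .
\end{equation}
For any continuous $V>0$ write $\log(nx)=\log(nx/V)+\log V$, apply Jensen's inequality to each term and Fubini's theorem to the first:
\begin{equation}\label{eq:wJensen}
\int\log(nx)\,d\sigma\le\log\sup_{t\in E}\Big[n\int\frac{K(t,\theta)}{V(\theta)}\,d\sigma(\theta)\Big]+\log\int V\,d\sigma .
\end{equation}
The measure $\tau$, about which we know nothing, has disappeared. It remains to choose $V$.

\subsection*{Counting scales}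
Fix $z\in\mathbb C$ and put
\[
R(\theta)=|z-\zeta(\theta)|+d(\theta),\qquad\delta=\min_\theta R(\theta)=R(\varphi_0)>0,\qquad q=\zeta(\varphi_0),
\]
so that $K(z,\theta)=(d(\theta)/R(\theta))^6$ and $|z-q|+d(\varphi_0)=\delta$. Lemma~\ref{lem:dist}(c) at $\varphi_0$ gives
\begin{equation}\label{eq:arc}
|\zeta(\varphi_0+s)-q|\le C_1(1+n|s|)^8\delta\qquad(|s|\le\pi).
\end{equation}
Since $|z-\zeta(\theta)|\le|z-q|+|q-\zeta(\theta)|$ and $d(\theta)\le|\zeta(\theta)-q|+d(\varphi_0)$, it follows that
\begin{equation}\label{eq:range}
\delta\le R(\theta)\le\delta+2|\zeta(\theta)-q|\le3C_1(1+\pi n)^8\delta .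
\end{equation}
Sort the parameters by the scale $R$ and by the ratio $d/R\in(0,1]$: for integers $j,k\ge0$ let
\[
\Theta_{j,k}=\{\theta:\ 2^j\delta\le R<2^{j+1}\delta,\ \ 2^{-k-1}R<d\le2^{-k}R\}.
\]
These sets cover all $\theta$. Lemma~\ref{lem:pack} with $r=2^{j+1}\delta$ and $s=2^{j-k-1}\delta$ gives
\begin{equation}\label{eq:theta}
n\,\sigma(\Theta_{j,k})\le C4^k .
\end{equation}

Try $V=1$, as for the disc. On $\Theta_{j,k}$ we have $K\le2^{-6k}$, so each scale $j$ contributes at most $C\sum_k4^k2^{-6k}\le C$ to $n\int K(z,\theta)\,d\sigma$. By \eqref{eq:range} there are at most $C\log(n+1)$ scales, and we obtain $W_n(E)\le C\log(n+1)$. The count has no decay in $j$, and the following example shows that a distant scale can contribute a fixed amount.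

\begin{example}[A cavity]\label{ex:cavity}
Let $a=1/\rho=n/(n+1)$ and $\psi(w)=w(aw+1)/(w+a)$. On the unit circle $\psi(e^{i\theta})=(1+ae^{i\theta})/(1+ae^{-i\theta})$, so the image of the circle is the arc $E=\{e^{i\varphi}:|\varphi|\le2\arcsin a\}$. The map $\psi$ has degree two and one pole in the unit disc. For $z\notin E$ the image curve has winding number $0$ about $z$, so $z$ has one preimage in the disc and one in $|w|>1$. For $z\in E$ the two preimages are permuted by reflection in the unit circle and one lies on it, so both do. Hence $\psi$ is the exterior map of $E$. Here $\zeta(\pi)=\psi(-\rho)=0$: the level curve enters through the gap and passes through the center, where $d(\pi)=1$ (Figure~\ref{fig:cavity}). Take $z=1\in E$. Then $|\zeta(0)-1|=\frac{\rho^2-1}{\rho^2+1}\le\frac1n$, so $\delta\le2/n$, while $R(\pi)=2$. By Lemma~\ref{lem:dist}(c), on $I=\{|\theta-\pi|\le1/n\}$ all distances from $\zeta(\theta)$ to points of $E$ lie between two absolute constants. So $K(1,\theta)\ge c$ on $I$, and $I$ contributes at least $c$ to $n\int K(1,\theta)\,d\sigma$ from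 a scale at least $cn$ times larger than $\delta$.
\end{example}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=2]
\draw[fill=gray!15] plot[domain=0:360,samples=361,smooth]
 ({1.17361*(1.17361+2.17361*cos(\x)+cos(2*\x))/(2.37736+2.34722*cos(\x))},
  {1.17361*(2.17361*sin(\x)+sin(2*\x))/(2.37736+2.34722*cos(\x))});
\draw[very thick] (-134.76:1) arc (-134.76:134.76:1);
\fill (0,0) circle (0.025) node[right] {$\zeta(\pi)=0$};
\fill (1,0) circle (0.025) node[left] {$1$};
\node at (60:0.85) {$E$};
\node at (60:1.25) {$\Gamma$};
\end{tikzpicture}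
\caption{The circular arc $E=\{e^{i\varphi}:|\varphi|\le2\arcsin\frac n{n+1}\}$ (thick) and the level curve $\Gamma=\{g_E=\log(1+\frac1n)\}$ (boundary of the shaded region) for $n=12$. Outside the circle $\Gamma$ passes within $1/n$ of the point $1$; inside it passes through the center, at distance $1$ from $E$.}\label{fig:cavity}
\end{figure}

Nothing in the count excludes cavities of many different sizes near one point. The example also shows the remedy. By \eqref{eq:BWineq} with $P=z$, the whole curve $\Gamma$ lies in $|z|\le2$, so for $\theta\in I$ the kernel $K(\cdot,\theta)$ is at least $c$ not only at the point $1$ but on all of $\Gamma$. A parameter that is harmful for $z$ at a large scale sees a long piece of $\Gamma$. We measure how much it sees by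
\[
A(\theta)=n\int K(\zeta(\varphi),\theta)\,d\sigma(\varphi),
\]
a continuous function with $0<A\le n$ that depends only on $E$ and $n$. In the example $A\ge cn$ on $I$. Dividing by $V=A^{1/2}$ reduces the contribution of $I$ to the first term of \eqref{eq:wJensen} to $Cn^{-1/2}$, and the price, its contribution to $\int A^{1/2}d\sigma$, is at most $\frac1{\pi n}n^{1/2}$.

\subsection*{The weighted estimate}
The general form of ``sees a long piece of $\Gamma$'' is part (b) of the next lemma.

\begin{lemma}\label{lem:Alower}
\begin{itemize}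
\item[(a)] $A(\theta)\ge c$ for all $\theta$.
\item[(b)] For $z\in\mathbb C$ and $R,\delta$ as above, $A(\theta)\ge c\,\Big(\dfrac{d(\theta)}{R(\theta)}\Big)^6\Big(\dfrac{R(\theta)}\delta\Big)^{1/8}$ for all $\theta$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) For $|\varphi-\theta|\le1/n$, Lemma~\ref{lem:dist}(c) gives $|\zeta(\varphi)-\zeta(\theta)|\le2^8C_1d(\theta)$, so $K(\zeta(\varphi),\theta)\ge c$ on a set of $\sigma$-measure $\frac1{\pi n}$.

(b) Fix $\theta$, write $d,R$ for $d(\theta),R(\theta)$, and let $\lambda=(R/C_1\delta)^{1/8}$. If $\lambda<2$, then $(d/R)^6(R/\delta)^{1/8}\le2C_1^{1/8}$ and (a) suffices. Let $\lambda\ge2$. By \eqref{eq:range}, $\lambda\le3^{1/8}(1+\pi n)\le5n$, so $\lambda/2n<\pi$. For $|s|\le\lambda/2n$ we have $1+n|s|\le\lambda$, and \eqref{eq:arc} gives $|\zeta(\varphi_0+s)-q|\le C_1\lambda^8\delta=R$. For such $\varphi=\varphi_0+s$,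
\[
|\zeta(\varphi)-\zeta(\theta)|+d\le|\zeta(\varphi)-q|+|q-z|+|z-\zeta(\theta)|+d\le R+\delta+R\le3R .
\]
These $\varphi$ form a set of $\sigma$-measure $\lambda/2\pi n$, so $A(\theta)\ge\frac\lambda{2\pi}(d/3R)^6$.
\end{proof}

\begin{proposition}\label{prop:weight}
For all $z\in\mathbb C$,
\[
n\int A(\theta)^{-1/2}K(z,\theta)\,d\sigma(\theta)\le C .
\]
Moreover $\int A^{1/2}d\sigma\le C$.
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:Alower}(b), $A^{-1/2}K(z,\cdot)\le C(d/R)^3(\delta/R)^{1/16}$, which is at most $C8^{-k}2^{-j/16}$ on $\Theta_{j,k}$. With \eqref{eq:theta},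
\[
n\int A^{-1/2}K(z,\theta)\,d\sigma\le C\sum_{j,k\ge0}4^k\,8^{-k}\,2^{-j/16}\le C .
\]
For the second claim write $A^{1/2}=A^{-1/2}A$, insert the definition of $A$, and apply Fubini's theorem and the first claim with $z=\zeta(\varphi)$:
\[
\int A^{1/2}d\sigma=\int\Big[n\int A(\theta)^{-1/2}K(\zeta(\varphi),\theta)\,d\sigma(\theta)\Big]d\sigma(\varphi)\le C.\qedhere
\]
\end{proof}

The square root is what makes both terms of \eqref{eq:wJensen} work. With $V=A$, the integral $\int A\,d\sigma$ is an average of the unweighted quantities $n\int K(z,\theta)\,d\sigma(\theta)$, and the estimate for $K/A$ has no decay in $k$ left. With $V=A^{1/2}$ half of the exponent of $K$ survives, and it has to beat the factor $4^k$ in \eqref{eq:theta}; so the exponent must exceed $4$, which is why Lemma~\ref{lem:kernel} was pushed beyond first order.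

\begin{proof}[Proof of Theorem \ref{thm:A}]
Take $V=A^{1/2}$ in \eqref{eq:wJensen}. By Proposition~\ref{prop:weight} both terms on the right are bounded by absolute constants, and \eqref{eq:reduced} gives $\log W_n(E)\le C$.
\end{proof}

The hypotheses on $E$ entered only through the existence of $\psi$. No regularity of $\partial E$ was needed because every estimate takes place on $|w|\ge\rho$, where $E$ is felt only as the set of values that $\psi$ omits.

\section{Sets with several components}\label{sec:several}

We prove Theorem~\ref{thm:B}. Constants may now depend on $E$, but not on $n$. There is no longer one conformal map, so we use the exterior map of each component, and three things change. The uniform measure in \eqref{eq:basic} is replaced by harmonic measure. The kernel attached to one component must be corrected on the others. The factor $\psi'$ can no longer be absorbed in a holomorphic function, and its logarithm has to be integrated separately.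

\subsection*{Reductions}
An infinite compact set with finitely many components has a component with more than one point, so $\operatorname{cap}(E)>0$, each $W_n(E)$ is finite, and only large $n$ matter. Write $E=E'\cup\{z_1,\dots,z_k\}$, where the $z_i$ are the one-point components and $E'$ is the union of the others, a compact set with $\operatorname{cap}(E')=\operatorname{cap}(E)$. For $n>k$ the monic polynomial $\prod_i(z-z_i)\,T^{E'}_{n-k}$ vanishes at the $z_i$, so $\|T_n^E\|_E\le(\operatorname{diam}E)^k\|T^{E'}_{n-k}\|_{E'}$ and $W_n(E)\le(\operatorname{diam}E/\operatorname{cap}(E))^kW_{n-k}(E')$. We may thus assume that no component is a point.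

Next pass to the hull $\widehat E$, which changes neither norms nor capacity. The closure of each bounded component of $\mathbb C\setminus E$ is connected and meets $E$, so every component of $\widehat E$ contains a component of $E$. Hence $\widehat E$ has finitely many components, none of them a point. Each component $E_1$ of $\widehat E$ has connected complement. Otherwise let $V$ be a bounded component of $\mathbb C\setminus E_1$. The set $\mathbb C\setminus\widehat E$ is connected, unbounded and disjoint from $E_1$, so it misses $V$, that is, $V\subset\widehat E$. Since $\partial V\subset E_1$, the set $V\cup E_1$ is a connected subset of $\widehat E$ strictly larger than $E_1$, a contradiction.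

So let $E=E_1\cup\dots\cup E_p$ with disjoint continua $E_l$ of more than one point, and with $\mathbb C\setminus E$ and each $\mathbb C\setminus E_l$ connected. The case $p=1$ is Theorem~\ref{thm:A}; let $p\ge2$. The subscript $l$ denotes the objects of the previous sections formed for $E_l$ and the same $n$: $\psi_l,\zeta_l,d_l,K_l,A_l$. The compact sets $D_l=\mathbb C\setminus\psi_l(\{|w|>1+\eta\})$ decrease to $E_l$ as $\eta\downarrow0$, so we can fix $\eta\in(0,1]$ for which they are pairwise disjoint, at mutual distances at least $\kappa>0$. Let $n\ge2/\eta$, so that $\rho\le1+\eta/2$, and let $L_l=\mathbb C\setminus\psi_l(\{|w|>\rho\})\subset D_l$, the closed Jordan domain bounded by the curve $\zeta_l$. Let $\nu,\tau,f$ be given by Lemma~\ref{lem:dual} for $E$.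

\subsection*{Harmonic measure}
Let $\Omega=\widehat{\mathbb C}\setminus E$, $g=g_E$, and $\Omega_n=\widehat{\mathbb C}\setminus\bigcup_lL_l$. The open set $\Omega_n$ is connected (a path in $\Omega$ that enters $L_l$ can be rerouted along a level curve of $E_l$ in $D_l\setminus L_l$) and bounded by $p$ disjoint analytic Jordan curves. Let $g_n$ be its Green function with pole at $\infty$. Recall that $g_n$ extends harmonically across $\partial\Omega_n$, that $d\omega_n=\frac1{2\pi}\frac{\partial g_n}{\partial\mathbf n}|dz|$, with $\mathbf n$ the normal pointing into $\Omega_n$, is a probability measure on $\partial\Omega_n$ (harmonic measure at $\infty$), and that $u(\infty)\le\int u\,d\omega_n$ for every $u$ subharmonic on a neighborhood of $\overline{\Omega_n}$.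

The function $u=\log|f|+(n+1)g$ is subharmonic on $\Omega\setminus\{\infty\}$. Near $\infty$ it equals $\log|z^{n+1}f|+(n+1)(g-\log|z|)$, so by \eqref{eq:decay} and \eqref{eq:green} it is subharmonic on $\Omega\supset\overline{\Omega_n}$ with $u(\infty)=\log W_n(E)-\log\operatorname{cap}(E)$. By monotonicity $g\le g_{E_l}=\log|\psi_l^{-1}|$ on $\Omega$; this shows that $E$ is regular and that $(n+1)g\le(n+1)\log\rho\le2$ on $\partial L_l$. Therefore
\begin{equation}\label{eq:basicB}
\log W_n(E)\le\log\operatorname{cap}(E)+2+\int\log|f|\,d\omega_n .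
\end{equation}

\begin{lemma}\label{lem:density}
In the parameter $\theta$ of $\partial L_l$ we have $d\omega_n=p_l(\theta)\,d\sigma(\theta)$, where $0\le p_l\le1$ and the Fourier coefficients $\hat p_l(k)=\int p_le^{-ik\theta}d\sigma$ satisfy $|\hat p_l(k)|\le C/k^2$ for $k\ne0$.
\end{lemma}

\begin{proof}
Let $v=g_n\circ\psi_l$. It is harmonic on $\rho<|w|<1+\eta$, whose image lies in $D_l\setminus L_l\subset\Omega_n$, and it vanishes on $|w|=\rho$. A conformal map multiplies lengths by $|\psi_l'|$ and divides normal derivatives by $|\psi_l'|$, so $p_l(\theta)=\rho\,\partial_rv(\rho e^{i\theta})$. The Green function of $\widehat{\mathbb C}\setminus L_l$ is $\log(|\psi_l^{-1}|/\rho)$, so monotonicity gives $0\le v(w)\le\log(|w|/\rho)\le\log2$. Dividing by $|w|-\rho$ and letting $|w|\downarrow\rho$ gives $0\le p_l\le1$. The reflection $v(\rho^2/\bar w)=-v(w)$ extends $v$ to a harmonic function bounded by $\log2$ on $\rho^2/(1+\eta)<|w|<1+\eta$. Since $1+\eta-\rho\ge\eta/2$ and $\rho-\frac{\rho^2}{1+\eta}=\frac{\rho(1+\eta-\rho)}{1+\eta}\ge\eta/4$, this annulus contains the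 disc of radius $\eta/4$ about each point of $|w|=\rho$. Interior estimates for harmonic functions bound the derivatives of $v$ of order at most $3$ on $|w|=\rho$ independently of $n$. Hence $|p_l''|\le C$, and two integrations by parts give the decay of $\hat p_l$.
\end{proof}

\subsection*{Kernels on all of $E$}
The polynomial $k_\theta$ of Lemma~\ref{lem:kernel} for $E_l$ is useless on the other components, where on the other hand $1/(\zeta_l(\theta)-t)$ is holomorphic in a fixed neighborhood. We glue the two functions and approximate the result at a geometric rate. Let $U$ be the interior of $\bigcup_jD_j$, an open neighborhood of $E$, and let $H^\infty(U)$ be the Banach space of bounded holomorphic functions on $U$ with the norm $\|\cdot\|_U$. Put $e_N(h)=\min_{P\in\mathcal P_N}\|h-P\|_E$. The Bernstein--Walsh theorem \cite[Theorem 6.3.1]{ransford}, which requires $\mathbb C\setminus E$ to be connected, states that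
\[
\limsup_{N\to\infty}e_N(h)^{1/N}\le\sup_{\mathbb C\setminus U}e^{-g}<1
\]
for every $h$ holomorphic on $U$. Fix $q<1$ larger than this supremum. Our functions depend on $n$ and $\theta$, so we need a uniform version.

\begin{lemma}\label{lem:baire}
$e_N(h)\le Cq^N\|h\|_U$ for all $N\ge0$ and $h\in H^\infty(U)$.
\end{lemma}

\begin{proof}
Each $e_N$ is a seminorm with $e_N(h)\le\|h\|_U$, hence continuous. So the sets $S_j=\{h:e_N(h)\le jq^N\text{ for all }N\}$, $j\in\mathbb N$, are closed, convex and symmetric. They exhaust $H^\infty(U)$, because $e_N(h)\le q^N$ for all large $N$. By Baire's theorem some $S_j$ contains a closed ball of center $h_0$ and radius $r>0$. If $\|h\|_U\le r$, then $h=\frac12(h_0+h)-\frac12(h_0-h)\in S_j$ by symmetry and convexity. The lemma follows by homogeneity, with $C=j/r$.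
\end{proof}

\begin{lemma}\label{lem:kernelB}
For $a=\zeta_l(\theta)$ and $d=d_l(\theta)$ there is $P_a\in\mathcal P_{n-1}$ with
\[
\Big|\frac1{a-t}-P_a(t)\Big|\le\frac Cd\,K_l(t,\theta)\qquad(t\in E).
\]
\end{lemma}

\begin{proof}
First, $cn^{-4}\le d\le C$. The upper bound holds since $a\in D_l$. For the lower bound let $t\in E_l$ and integrate $|\psi_l'/(\psi_l-t)|\le4/(|w|-1)$, from Lemma~\ref{lem:dist}(a), radially from $|w|=\rho$ to $|w|=2$. This gives $|a-t|\ge n^{-4}|\psi_l(2e^{i\theta})-t|\ge cn^{-4}$. As $|a-t|\le C$ for $t\in E$, it follows that $d^{-1}K_l(t,\theta)\ge cd^5\ge cn^{-20}$ on $E$, so exponentially small errors are admissible.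

Choose $\epsilon\in(0,1]$, depending only on $E$, with $r=q(1+\eta)^\epsilon<1$, and let $k_\theta$ be given by Lemma~\ref{lem:kernel} for $E_l$ and this $\epsilon$. On $E_l$ we have $|a-t|\ge d$, hence $|k_\theta|\le C/d\le Cn^4$, and \eqref{eq:BWineq} gives $|k_\theta|\le Cn^4(1+\eta)^{\epsilon n}$ on $D_l$. Let $h=k_\theta$ on the interior of $D_l$ and $h(t)=1/(a-t)$ on the interiors of the $D_j$, $j\ne l$, where $|h|\le1/\kappa$. By Lemma~\ref{lem:baire} there is $P_a\in\mathcal P_{n-1}$ with
\[
\|h-P_a\|_E\le Cq^{n-1}n^4(1+\eta)^{\epsilon n}\le Cn^4r^n\le Cn^{-20}\le\frac Cd\,K_l(t,\theta)\qquad(t\in E).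
\]
On $E_j$, $j\ne l$, this is the claim. On $E_l$ we add the error of Lemma~\ref{lem:kernel}, which is at most $Cd^5/|a-t|^6\le2^6Cd^{-1}K_l(t,\theta)$ because $|a-t|\ge d$.
\end{proof}

The small degree $\epsilon n$ is used exactly once: it keeps the growth of $k_\theta$ on $D_l$ below the rate $q^{-n}$.

\subsection*{End of the proof}
By \eqref{eq:free} and Lemma~\ref{lem:kernelB}, $|f(\zeta_l(\theta))|\le Cx_l(\theta)/d_l(\theta)$ with $x_l(\theta)=\int K_l(t,\theta)\,d\tau(t)$, and $1/d_l\le4n/|\psi_l'(\rho e^{i\theta})|$ by Lemma~\ref{lem:dist}(a). Since $p_l\ge0$ and $\sum_l\int p_l\,d\sigma=1$,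
\begin{equation}\label{eq:split}
\int\log|f|\,d\omega_n\le C-\sum_l\int\log|\psi_l'(\rho e^{i\theta})|\,p_l\,d\sigma+\sum_l\int\log(nx_l)\,p_l\,d\sigma .
\end{equation}

\emph{The first sum.} Boundedness of $p_l$ alone would require a bound on $\int|\log|\psi_l'||\,d\sigma$; we use the smoothness of $p_l$ instead. The function $\psi_l'$ has no zeros in the simply connected domain $1<|w|\le\infty$ and equals $\operatorname{cap}(E_l)+O(w^{-2})$ at $\infty$, so
\[
\log\frac{\psi_l'(w)}{\operatorname{cap}(E_l)}=\sum_{k\ge2}b_kw^{-k},\qquad\frac{\psi_l''(w)}{\psi_l'(w)}=-\sum_{k\ge2}kb_kw^{-k-1}\qquad(|w|>1).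
\]
For an injective holomorphic function $u+a_2u^2+\cdots$ on the unit disc one has $|a_2|\le2$. Applied to $u\mapsto(\psi_l(w+su)-\psi_l(w))/(s\psi_l'(w))$ with $s=|w|-1$, where $a_2=s\psi_l''(w)/2\psi_l'(w)$, this gives $|\psi_l''/\psi_l'|\le4/(|w|-1)$. Cauchy's estimate on $|w|=1+\frac1k$ gives $k|b_k|\le(1+\frac1k)^{k+1}\cdot4k\le16k$, so $|b_k|\le16$. Integrating termwise on $|w|=\rho$ and using Lemma~\ref{lem:density},
\[
\Big|\int\log|\psi_l'(\rho e^{i\theta})|\,p_l\,d\sigma\Big|=\Big|\hat p_l(0)\log\operatorname{cap}(E_l)+\operatorname{Re}\sum_{k\ge2}b_k\rho^{-k}\hat p_l(k)\Big|\le C+16\sum_{k\ge2}\frac C{k^2}\le C .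
\]

\emph{The second sum.} Write $\log(nx_l)=\log(nx_lA_l^{-1/2})+\log A_l^{1/2}$ and apply Jensen's inequality to each part with the probability measure $\omega_n$. Using $p_l\le1$ and Fubini's theorem, the sum is at most
\[
\log\sum_l\int\Big[n\int A_l(\theta)^{-1/2}K_l(t,\theta)\,d\sigma(\theta)\Big]d\tau(t)+\log\sum_l\int A_l^{1/2}d\sigma .
\]
Proposition~\ref{prop:weight} for the continuum $E_l$ holds at every point of the plane, so it bounds the bracket for all $t\in E$, whichever component $t$ belongs to, and it bounds $\int A_l^{1/2}d\sigma$. The second sum is thus at most $2\log(Cp)$.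

By \eqref{eq:basicB} and \eqref{eq:split}, $\log W_n(E)\le C$ for all $n\ge2/\eta$. This proves Theorem~\ref{thm:B}.

\begin{thebibliography}{9}

\bibitem{slides}
\emph{Chebyshev Polynomials on Multi-component Sets},
\texttt{https://www.crm.umontreal.ca/\allowbreak 2018/\allowbreak Operateurs18/\allowbreak pdf/\allowbreak Zinchenko\_slides.pdf}

\bibitem{ransford}
Ransford, \emph{Potential Theory in the Complex Plane}.

\end{thebibliography}
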